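# Sum-free sets of positive reals have density at most one third

## 1. A transform of pairs of sets that moves mass from one set to the other

Let $A,B$ be subsets of an abelian group and let $\tau$ be an element of the group. Everything below turns on the following replacement of the pair $(A,B)$ by a new pair:
$$A'=A\cup(B+\tau),\qquad B'=A\cap(B+\tau). \tag{1}$$

It has three properties.

* (T1) $1_{A'}+1_{B'}=1_A+1_{B+\tau}$. In particular, for a translation invariant measure, the total measure of the pair is unchanged.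
* (T2) $A'+B'\subseteq A+B+\tau$.
* (T3) $A'\supseteq A$.

(T1) and (T3) are immediate. For (T2), take $a\in A'$ and $b\in B'$. Then $b\in A$, and $b\in B+\tau$. If $a\in A$, use $b\in B+\tau$, so that $a+b\in A+(B+\tau)$. If instead $a\in B+\tau$, use $b\in A$, so that $a+b\in (B+\tau)+A$. In both cases $a+b\in A+B+\tau$.

What is this for? Start from $(A_0,B_0)$ and repeat (1) with shifts $\tau_0,\tau_1,\dots$ to get $(A_k,B_k)$; put $t_k=\tau_0+\dots+\tau_{k-1}$. By (T2), $A_k+B_k\subseteq A_0+B_0+t_k$. Suppose that $B_k$ has become very small **in measure but is not empty**. Pick one $b\in B_k$. Then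
$$A_k+b\subseteq A_0+B_0+t_k ,$$
and $A_k$ has measure almost $|A_0|+|B_0|$ by (T1). So the sumset $A_0+B_0$ contains a translate of a set of measure almost $|A_0|+|B_0|$, and we know this set is confined to roughly the region where $A_0$ and $B_0$ lived, as long as the shifts were small.

*Example.* On the line take $A_0=B_0=[0,1)$. With $\tau_0=\frac12$ we get $A_1=[0,\frac32)$, $B_1=[\frac12,1)$. With $\tau_1=\frac34$ we get $B_1+\tau_1=[\frac54,\frac74)$, so $A_2=[0,\frac74)$, $B_2=[\frac54,\frac32)$. Here $A_2+B_2=[\frac54,\frac{13}4)=A_0+B_0+\frac54$. The set $A_k$ grows toward length $2$ and $B_k$ shrinks. The same example shows the two ways to choose a bad shift: $\tau_0=0$ changes nothing, and $\tau_0=1$ gives $B_1=\emptyset$, after which (T2) says nothing at all. All the work is in choosing shifts for which $B$ shrinks without disappearing.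

We will use this with $A_0$ a piece of a set $S$ and $B_0$ a piece of $-S$, both translated, so that a translate of $A_0+B_0$ lies in $S-S$.

## 2. Sum-free sets, their densities, and the difference set

Write $|\cdot|$ for Lebesgue measure. A set $S\subseteq\mathbb R$ is **sum-free** if there are no $x,y,z\in S$ with $x+y=z$; the case $x=y$ is included. For measurable $S\subseteq(0,\infty)$ the upper and lower densities are
$$\limsup_{t\to\infty}\frac{|S\cap(0,t]|}t,\qquad \liminf_{t\to\infty}\frac{|S\cap(0,t]|}t .$$
Let $u(1)$ and $l(1)$ be the suprema of the upper and of the lower density over all measurable sum-free $S\subseteq(0,\infty)$. How large are they? The problem comes from "The Maximum Upper Density of a Set of Positive Real Numbers with no solutions to $x+y=kz$" (https://mathweb.ucsd.edu/~fan/wp/upper.pdf), with the conjecture $l(1)=u(1)=\frac13$.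

The lower bound is easy. The set $\bigcup_{i\ge1}[3i-2,3i-1)$ consists of the $x>0$ with $x \bmod 3\in[1,2)$. A sum of two such numbers is, mod $3$, in $[2,3)\cup[0,1)$, so the set is sum-free, and its upper and lower densities are $\frac13$. Hence $\frac13\le l(1)\le u(1)$.

For the upper bound we work with a density that looks at all windows, not only at $(0,t]$.

**Definition (upper Banach density).** For measurable $E\subseteq\mathbb R$ and $L\ge0$ put
$$g_E(L)=\sup_{x\in\mathbb R}|E\cap(x,x+L]|,\qquad d^*(E)=\lim_{L\to\infty}\frac{g_E(L)}L=\inf_{L>0}\frac{g_E(L)}L. $$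

The limit exists and equals the infimum (Fekete's lemma). Indeed $0\le g_E(L)\le L$ and $g_E(L+L')\le g_E(L)+g_E(L')$. Fix $L_0>0$ and write $L=mL_0+r$ with $0\le r<L_0$; then $g_E(L)\le m\,g_E(L_0)+r$, so $\limsup_L g_E(L)/L\le g_E(L_0)/L_0$, and this holds for each $L_0$. We shall use all the time that
$$g_E(L)\ge d^*(E)\,L\quad\text{for all }L\ge0,\qquad g_E(L)=d^*(E)L+o(L)\quad (L\to\infty). \tag{2}$$
Since $|S\cap(0,t]|\le g_S(t)$, the upper density is at most $d^*(S)$. The two can differ greatly: $E=\bigcup_{i\ge1}[2^i,2^i+i]$ has $|E\cap(0,t]|=O(\log^2t)$, so upper density $0$, but it contains arbitrarily long intervals, so $d^*(E)=1$.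

**Theorem 1.** Every measurable sum-free $S\subseteq(0,\infty)$ has $d^*(S)\le\frac13$. Hence $l(1)=u(1)=\frac13$.

Thus the conjecture is true. It comes from a statement about difference sets.

**Theorem 2.** Let $S,D\subseteq\mathbb R$ be measurable with $D\neq\emptyset$ and $D\cap(S-S)=\emptyset$. Then $2d^*(S)+d^*(D)\le1$. This is sharp for every value $\beta=d^*(S)\in(0,\frac12]$: take $S=\mathbb Z+[0,\beta)$, $D=\mathbb Z+[\beta,1-\beta]$.

**Theorem 2 implies Theorem 1.** If $S=\emptyset$ there is nothing to prove. If $S\ne\emptyset$ is sum-free, then $S\cap(S-S)=\emptyset$, because $s''=s-s'$ means $s'+s''=s$. Theorem 2 with $D=S$ gives $3d^*(S)\le1$. So $l(1)\le u(1)\le\frac13$, and the example above gives $l(1)\ge\frac13$.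

**Sharpness in Theorem 2.** For $S=\mathbb Z+[0,\beta)$ we have $S-S=\mathbb Z+(-\beta,\beta)$, which is disjoint from $D=\mathbb Z+[\beta,1-\beta]\ne\emptyset$, and $2d^*(S)+d^*(D)=2\beta+(1-2\beta)=1$.

A third theorem, a uniform version on $(0,1]$, is stated and proved in Sections 7 to 10.

## 3. The transform on a connected compact group, and periodic sum-free sets

First we see the transform work where shifts cost nothing. For a compact abelian group $H$ with Haar probability $m$, and measurable $X,Y\subseteq H$, write $1_X*1_Y(z)=m(X\cap(z-Y))$.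

**Lemma 3.** Let $H$ be a connected compact abelian group with Haar probability $m$, and let $X,Y\subseteq H$ be measurable of positive measure. Then $m(\{1_X*1_Y>0\})\ge\min(1,m(X)+m(Y))$.

*Proof.* If $m(X)+m(Y)>1$, then $m(X\cap(z-Y))\ge m(X)+m(Y)-1>0$ for all $z$. So let $s=m(X)+m(Y)\le1$ and put $X_0=X$, $Y_0=Y$.

*Choice of shifts.* Given $X_i,Y_i$, the function $t\mapsto m(X_i\cap(Y_i+t))$ is continuous on $H$, and by Fubini its mean is $m(X_i)m(Y_i)$. The image of a continuous real function on a compact connected space is an interval $[\min,\max]$, and the mean lies in it. So there is $t$ with $m(X_i\cap(Y_i+t))=m(X_i)m(Y_i)$. Put $X_{i+1}=X_i\cup(Y_i+t)$ and $Y_{i+1}=X_i\cap(Y_i+t)$.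

*Measures.* By (T1), $m(X_i)+m(Y_i)=s$ for all $i$. By (T3), $m(X_i)\ge m(X)>0$. Hence
$$0<m(Y_{i+1})=m(X_i)m(Y_i)=(s-m(Y_i))m(Y_i)\le(1-m(Y_i))m(Y_i).$$
So $m(Y_i)$ decreases to a limit $y\ge0$ with $y\le(1-y)y$, that is, $y=0$. Hence $m(X_i)\to s$.

*The support does not grow.* Let $P_i=\{1_{X_i}*1_{Y_i}>0\}$. This is (T2) in measured form. Fix $z$ and let $w\in X_{i+1}$, $z-w\in Y_{i+1}$. Put $V=X_i\cap(z-(Y_i+t))$. If $w\in X_i$, then $z-w\in Y_i+t$ and $w\in V$. If $w\in Y_i+t$, then $z-w\in X_i$, so $z-w\in V$. Since $w\mapsto z-w$ preserves $m$, we get $1_{X_{i+1}}*1_{Y_{i+1}}(z)\le 2m(V)=2\cdot1_{X_i}*1_{Y_i+t}(z)$. The right side is $2\cdot 1_{X_i}*1_{Y_i}(z-t)$, so $P_{i+1}\subseteq P_i+t$, and $m(P_0)\ge m(P_i)$ for all $i$.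

*End.* Since $1_{X_i}*1_{Y_i}\le m(Y_i)$,
$$m(X_i)m(Y_i)=\int_{P_i}1_{X_i}*1_{Y_i}\,dm\le m(P_i)\,m(Y_i).$$
As $m(Y_i)>0$, this gives $m(P_0)\ge m(P_i)\ge m(X_i)\to s$. $\square$

*Connectedness matters.* In $\mathbb Z/2$, with $X=Y=\{0\}$, we have $m(\{1_X*1_Y>0\})=\frac12<1$. The mean overlap $\frac14$ is not attained by any shift.

*Periodic sum-free sets.* Let $S=\{x>0: x\bmod T\in E\}$ with $E\subseteq\mathbb R/T\mathbb Z$ measurable of positive measure. If $S$ is sum-free, then $E\cap(E+E)=\emptyset$: if $e+e'=e''$ in the circle, positive representatives $x,y$ of $e,e'$ lie in $S$, and so does $x+y$. Since $\{1_E*1_E>0\}\subseteq E+E$, Lemma 3 gives $\min(1,2m(E))\le1-m(E)$. As $m(E)>0$, the minimum is $2m(E)$, and $3m(E)\le1$. So the theorem holds for periodic sets, and the question is how to run the argument on the line, which has no invariant probability measure.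

## 4. Two direct arguments that stop at one half

**Disjoint translates.** Let $S$ be sum-free and $s\in S$. Then $S\cap(S+s)=\emptyset$, so $d^*(S)\le\frac12$ (the computation is in Step 0 below). To reach $\frac13$ one would like three disjoint translates $S$, $S+s$, $S+s'$ with $s<s'$ in $S$. The disjointness of the last two needs $s'-s\notin S-S$, and the only elements that sum-freeness keeps out of $S-S$ are those of $S$ (up to sign). But $s'-s\in S$ would be a solution $(s'-s)+s=s'$, which is forbidden. So no three translates are available in this way.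

**Size of the difference set.** For nonempty compact $X,Y\subseteq\mathbb R$ one has $|X+Y|\ge|X|+|Y|$: translate so that $\max X=0=\min Y$; then $X+Y\supseteq X\cup Y$ and $X\cap Y=\{0\}$. Let $S$ be sum-free with $\beta=d^*(S)>0$. For large $n$ take a window $J=(x,x+n]$ with $|S\cap J|\ge\beta n-1$ and a compact $X\subseteq S\cap J$ with $|X|\ge\beta n-2$. Then $X-X\subseteq(-n,n)$ is symmetric of measure at least $2\beta n-4$, so it fills at least $\beta n-2$ of $(0,n)$. As $S$ avoids it, $|S\cap(0,n]|\le(1-\beta)n+2$. So the upper density is at most $1-\beta$; since it is also at most $\beta$, we get $\frac12$ once more.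

The loss is visible: $X-X$ has measure $2\beta n$ but lives on an interval of length $2n$, so its density there is only known to be $\beta$, where Lemma 3 suggests $2\beta$. For $X=(0,\beta n]$ nothing better is true. However, such a concentrated $X$ cannot occur when $\beta<1$: by (2), no long window of $S$ has density noticeably above $\beta$. A window of length $n$ in which $S$ has density about $\beta$ is therefore filled *evenly* on bounded scales. This evenness replaces the invariant mean.

Why on *bounded* scales? We want to run (1) inside a window of length $n$, and the sets must not spread out of it. So the shifts must be bounded independently of $n$. For sets that are not even, bounded shifts can do harm in both directions: for $A=B=(0,\beta n]$ and $0\le\tau\le Q\le\beta n$ the overlap is at least $\beta n-Q$, so $B$ does not shrink; for $A=(0,\frac n4]$ and $B=(\frac n2,\frac{3n}4]$ every shift in $[0,Q]$ gives $B'=\emptyset$. With even sets, the average overlap over shifts in $[0,Q]$ will be computable.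

## 5. Extremal windows and uniformity on bounded scales

We now prove Theorem 2. Write $\beta=d^*(S)$ and $\alpha=d^*(D)$. If $\beta=0$ the claim is trivial, as $\alpha\le1$. Let $\beta>0$.

**Step 0: reduction to $0<\beta<\frac12$.** The iteration will shrink $B_k$ by a factor about $2\beta$ at most, so we want $2\beta<1$.

Pick $d\in D$. Then $S\cap(S+d)=\emptyset$, since $s=s'+d$ would give $d\in S-S$. For all $x,L$,
$$L\ge|S\cap(x,x+L]|+|(S+d)\cap(x,x+L]|\ge2|S\cap(x,x+L]|-|d|,$$
because $|(S+d)\cap(x,x+L]|=|S\cap(x-d,x-d+L]|$ and shifting a window by $d$ changes the measure by at most $|d|$. Hence $2g_S(L)\le L+|d|$ and $\beta\le\frac12$.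

Suppose $\beta=\frac12$. For $p\in[0,1]$ let $S_p=\{x\in S:x-\lfloor x\rfloor<p\}$. For $p<p'$, a window of length $L$ contains at most $(p'-p)(L+1)$ of the set $\{x:p\le x-\lfloor x\rfloor<p'\}$, so $g_{S_p}(L)\le g_{S_{p'}}(L)\le g_{S_p}(L)+(p'-p)(L+1)$. Dividing by $L$, $0\le d^*(S_{p'})-d^*(S_p)\le p'-p$. So $p\mapsto d^*(S_p)$ is continuous and runs from $0$ to $\beta$. Also $D\cap(S_p-S_p)=\emptyset$. If the theorem holds for densities in $(0,\frac12)$, applying it to the $S_p$ gives $2\beta'+\alpha\le1$ for all $\beta'\in(0,\beta)$, hence $2\beta+\alpha\le1$. So from now on $0<\beta<\frac12$.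

In what follows $n$ runs over the positive integers and $o(n)$ refers to $n\to\infty$.

**Step 1: a window for $D$ in which $D$ is dense everywhere.** The purpose is a place of length $3n$ such that *every* subinterval of length $n$ contains at least $\alpha n-o(n)$ of $D$.

Choose $y_n$ and $Y_n=(y_n-\frac{3n}2,y_n+\frac{3n}2]$ with $|D\cap Y_n|\ge g_D(3n)-1\ge3\alpha n-1$. Put $\omega(n)=\sup_{0\le\ell\le3n}(g_D(\ell)-\alpha\ell)\ge0$. Then $\omega(n)=o(n)$: given $\eta>0$ there is $L_\eta$ with $g_D(\ell)\le(\alpha+\eta)\ell$ for $\ell\ge L_\eta$, and $g_D(\ell)\le L_\eta$ for $\ell<L_\eta$, so $\omega(n)\le\max(L_\eta,3\eta n)$. If $I\subseteq Y_n$ is a half-open interval of length $n$, then $Y_n\setminus I$ consists of two (possibly empty) intervals of total length $2n$, which contain at most $2\alpha n+2\omega(n)$ of $D$. Hence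
$$|D\cap I|\ge3\alpha n-1-2\alpha n-2\omega(n)=\alpha n-o(n)\quad\text{uniformly in such }I. \tag{3}$$

**Step 2: two windows of $S$ at distance $y_n$, both of density about $\beta$.** Differences between elements of two such windows lie near $y_n$, that is, where $D$ is dense. The point is that one can have both windows extremal at once.

Let $N=n(2+2n+|y_n|)$ and choose $I_n=(p,p+N]$ with $|S\cap I_n|\ge g_S(N)-1\ge\beta N-1$. We claim
$$\int_p^{p+N}|S\cap(x,x+n]|\,dx\ge n(|S\cap I_n|-n),$$
$$\int_p^{p+N}|S\cap(x-y_n,x-y_n+n]|\,dx\ge n(|S\cap I_n|-n-|y_n|).$$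
By Fubini, each point $s\in S$ contributes to the first integral the length of $\{x\in[p,p+N]:s-n\le x<s\}$. This is $n$ if $s\in(p+n,p+N]$, which covers all of $S\cap I_n$ but a part of measure at most $n$. In the second integral, $s$ contributes the length of $[s+y_n-n,s+y_n)\cap[p,p+N]$, which is $n$ if $p+n\le s+y_n\le p+N$. The points $s\in I_n$ that fail this satisfy $s<p+n-y_n$ or $s>p+N-y_n$. If $y_n\ge0$, the first set has measure at most $n$ and the second at most $y_n$; if $y_n<0$, the first has measure at most $n+|y_n|$ and the second is empty. This proves the claim.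

So the mean over $x\in[p,p+N]$ of the sum of the two integrands is at least
$$\frac nN\bigl(2|S\cap I_n|-2n-|y_n|\bigr)\ge\frac nN\bigl(2\beta N-2-2n-|y_n|\bigr)=2\beta n-1 .$$
Hence there is $x_n$ such that, with $J_n=(x_n,x_n+n]$, $|S\cap J_n|+|S\cap(J_n-y_n)|\ge2\beta n-1$. Each term is at most $g_S(n)=\beta n+o(n)$, so each term equals $\beta n+o(n)$.

Define, suppressing $n$,
$$A_0=(S\cap J_n)-x_n\subseteq(0,n],\qquad B_0=\{n+x_n-y_n-s:\ s\in S\cap(J_n-y_n)\}\subseteq[0,n).$$
Then $|A_0|,|B_0|=\beta n+o(n)$. If $a=s_1-x_n\in A_0$ and $b=n+x_n-y_n-s_2\in B_0$, then $a+b+y_n-n=s_1-s_2$. So $A_0+B_0+y_n-n\subseteq S-S$, and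
$$(A_0+B_0+y_n-n)\cap D=\emptyset. \tag{4}$$

**Step 3: evenness of $A_0$ and $B_0$.** We make precise, and prove, that extremal windows are evenly filled.

Let $u_q=\frac1q1_{[0,q]}$ for $q>0$, so $(\psi*u_q)(x)=\frac1q\int_{x-q}^x\psi$.

**Definition ($c$-uniform).** A sequence of functions $\psi=\psi^{(n)}$ is $c$-uniform if
$$\lim_{q\to\infty}\limsup_{n\to\infty}\frac1n\int_0^n|\psi*u_q-c|\,dx=0 .$$

*Examples.* The indicators of $(0,n]\cap(\mathbb Z+[0,\beta))$ are $\beta$-uniform: for $x\in[q,n]$ the average over $(x-q,x]$ differs from $\beta$ by at most $\beta/q$, and $[0,q)$ contributes at most $q/n$. The indicators of $\bigcup_i[2i\sqrt n,(2i+1)\sqrt n)\cap(0,n]$ are not $\frac12$-uniform: for fixed $q$ the average is $0$ or $1$ except within distance $q$ of the $O(\sqrt n)$ block ends, so the limsup is $\frac12$.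

*$1_{A_0}$ is $\beta$-uniform.* Pointwise $1_{A_0}*u_q\le g_S(q)/q$. Also $\int_{\mathbb R}1_{A_0}*u_q=|A_0|$, the support lies in $[0,n+q]$, and the values are at most $1$, so $\int_0^n1_{A_0}*u_q\ge|A_0|-q$. Let $v=1_{A_0}*u_q-\beta$. Since $|v|=2v^+-v$ and $v^+\le\frac{g_S(q)}q-\beta$ (a nonnegative number by (2)),
$$\frac1n\int_0^n|1_{A_0}*u_q-\beta|\,dx\le2\Bigl(\frac{g_S(q)}q-\beta\Bigr)+\beta-\frac{|A_0|}n+\frac qn .$$
As $n\to\infty$ the limsup is at most $2(\frac{g_S(q)}q-\beta)$, which tends to $0$ as $q\to\infty$.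

$B_0$ is a reflected translate of a piece of $S$, so $1_{B_0}*u_q\le g_S(q)/q$ too, and the same computation shows that $1_{B_0}$ is $\beta$-uniform. By the triangle inequality $1_{A_0}+1_{B_0}$ is $2\beta$-uniform.

## 6. Bounded shifts, decay of $B_k$, and the bound $2\beta+\alpha\le1$

**Step 4: the iteration and what it preserves.** We set up the transform with bounded shifts and list the facts that survive.

Given $A_k,B_k$ (for each $n$), a constant $Q_k>0$ independent of $n$, and $\tau_k=\tau_k^{(n)}\in[0,Q_k]$, both to be chosen, set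
$$A_{k+1}=A_k\cup(B_k+\tau_k),\qquad B_{k+1}=A_k\cap(B_k+\tau_k).$$
Put $R_k=Q_0+\dots+Q_{k-1}$ and $t_k=\tau_0+\dots+\tau_{k-1}\in[0,R_k]$. Then:

* (a) $A_k,B_k\subseteq[0,n+R_k]$ and $A_k\supseteq A_0$.
* (b) $|A_k|+|B_k|=|A_0|+|B_0|=2\beta n+o(n)$.
* (c) $A_k+B_k\subseteq A_0+B_0+t_k$.
* (d) $f_k:=1_{A_k}+1_{B_k}$ is $2\beta$-uniform.

(a) is an induction, with (T3). (b) is (T1) and (c) is (T2). For (d), (T1) gives $f_{k+1}-f_k=1_{B_k}(\cdot-\tau_k)-1_{B_k}$. Convolved with $u_q$ this is $\frac1q$ times the difference of the measures of $B_k$ in two windows of length $q$ shifted by $\tau_k$, so it is at most $Q_k/q$ in absolute value. Since $Q_k$ does not depend on $n$, this contributes at most $Q_k/q\to0$ in the definition of uniformity, and (d) follows by induction from Step 3.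

We do not know that $1_{A_k}$ or $1_{B_k}$ alone is uniform for $k\ge1$. We know only that their sum is, and that $A_k$ contains the uniform set $A_0$. This is enough for a two-sided estimate.

**Step 5: choosing the shift (Claim A).** We show that a bounded shift can be chosen so that $B$ shrinks by a factor between $\beta$ and $2\beta$, up to small errors.

**Claim A.** For every $k$ and $\varepsilon'>0$ one can choose $Q_k$ and $\tau_k^{(n)}\in[0,Q_k]$ so that for all large $n$
$$\beta\frac{|B_k|}n-\varepsilon'\le\frac{|B_{k+1}|}n\le2\beta\frac{|B_k|}n+\varepsilon'.$$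

*Proof.* Write $A,B,R$ for $A_k,B_k,R_k$. For $Q>0$ let $\varphi=1_B*u_Q$. Then $0\le\varphi\le1$, $\int\varphi=|B|$, and $\varphi$ is supported in $[0,n+R+Q]$. Moving a window of length $Q$ by $h$ changes the measure of $B$ in it by at most $|h|$, so $\varphi$ is $\frac1Q$-Lipschitz. The function $\tau\mapsto|A\cap(B+\tau)|$ is continuous, and its average over $[0,Q]$ is
$$\frac1Q\int_0^Q\int1_A(x)1_B(x-\tau)\,dx\,d\tau=\int1_A\varphi .$$
By the intermediate value theorem there is $\tau\in[0,Q]$ with $|A\cap(B+\tau)|=\int1_A\varphi$. We take this $\tau$ as $\tau_k$, so $|B_{k+1}|=\int1_A\varphi$. It remains to estimate this integral.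

*Exchanging $1_X$ for its local average.* For measurable $X\subseteq[0,n+R]$ and $q>0$,
$$\int(1_X*u_q)\varphi=\int1_X(x)\,\frac1q\int_0^q\varphi(x+s)\,ds\,dx .$$
By the Lipschitz bound this differs from $\int1_X\varphi$ by at most $\frac qQ|X|\le\frac qQ(n+R)$, and by at most $\frac qQn$ if $X\subseteq(0,n]$.

*Upper bound.* Since $1_A\le f_k$, we have $1_A*u_q\le f_k*u_q\le2$. Split the integral at $n$; on $[n,n+R+Q]$ the integrand $(f_k*u_q)\varphi$ is at most $2$. Hence
$$\int1_A\varphi\le\int(f_k*u_q)\varphi+\frac qQ(n+R)\le2\beta|B|+\int_0^n|f_k*u_q-2\beta|+2(R+Q)+\frac qQ(n+R).$$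

*Lower bound.* Since $A\supseteq A_0$, and $\int_0^n\varphi\ge|B|-(R+Q)$,
$$\int1_A\varphi\ge\int1_{A_0}\varphi\ge\int_0^n(1_{A_0}*u_q)\varphi-\frac qQn\ge\beta(|B|-R-Q)-\int_0^n|1_{A_0}*u_q-\beta|-\frac qQn .$$

*Choice of constants.* By (d) and Step 3 choose $q$ so large that, for each of the two error integrals, $\limsup_n$ of $\frac1n$ times it is less than $\varepsilon'/4$. Then put $Q_k=Q=4q/\varepsilon'$, so $\frac qQ=\varepsilon'/4$. After division by $n$, the terms with $R+Q$ tend to $0$, and the total error has limsup less than $\varepsilon'/4+\varepsilon'/4<\varepsilon'$ in both bounds. $\square$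

**Step 6: one point of $B_k$ limits $A_k$ (Claim B).** Here the set $D$ enters, in the way announced in Section 1.

**Claim B.** If $B_k\ne\emptyset$ for all large $n$, then $\limsup_n|A_k|/n\le1-\alpha$.

*Proof.* Take $b\in B_k$ and put $c=b-t_k+y_n-n$. By (c), $A_k+b-t_k\subseteq A_0+B_0$, so by (4) $A_k+c$ is disjoint from $D$. Let $I=c+(0,n]$. Since $b\in[0,n+R_k]$ and $t_k\in[0,R_k]$, we have $c\in[y_n-n-R_k,\,y_n+R_k]$, so $I\subseteq[y_n-n-R_k,\,y_n+n+R_k]$. This lies in $Y_n$ once $n>2R_k$. By (3), $|D\cap I|\ge\alpha n-o(n)$. Also, by (a), $|(A_k+c)\cap I|=|A_k\cap(0,n]|\ge|A_k|-R_k$. These are disjoint subsets of $I$, so $|A_k|-R_k+\alpha n-o(n)\le n$. Divide by $n$ and let $n\to\infty$; $R_k$ is fixed. $\square$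

**Step 7: conclusion.** We let $B_k$ decay and combine the two claims.

Let $\gamma_k^-=\liminf_n|B_k|/n$ and $\gamma_k^+=\limsup_n|B_k|/n$; so $\gamma_0^\pm=\beta>0$. Fix $\varepsilon>0$. For $k=0,1,2,\dots$ apply Claim A with
$$\varepsilon'=\varepsilon_k:=\min\Bigl(\varepsilon2^{-k-1},\ \frac\beta2\gamma_k^-\Bigr).$$
Then $\gamma_{k+1}^-\ge\beta\gamma_k^--\varepsilon_k\ge\frac\beta2\gamma_k^->0$. So all $\varepsilon_k$ are positive, and for every $k$ we have $B_k\neq\emptyset$ for all large $n$. Moreover $\gamma_{k+1}^+\le2\beta\gamma_k^++\varepsilon_k$. Since $2\beta<1$ and $\sum_k\varepsilon_k\le\varepsilon$, we get $\gamma_k^+\le(2\beta)^k\beta+\varepsilon$. By (b), $\limsup_n|A_k|/n=2\beta-\gamma_k^-\ge2\beta-\gamma_k^+$. Claim B now gives $2\beta-\gamma_k^+\le1-\alpha$, that is,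
$$2\beta+\alpha\le1+(2\beta)^k\beta+\varepsilon .$$
Letting $k\to\infty$ and then $\varepsilon\to0$ gives $2\beta+\alpha\le1$. This proves Theorem 2, and with it Theorem 1. $\blacksquare$

## 7. Sum-free subsets of $(0,1]$ with a small forbidden difference

How large must $t$ be before $|S\cap(0,t]|$ is at most about $t/3$? Rescaling $(0,t]$ to $(0,1]$, this is a question about sum-free $A\subseteq(0,1]$. Sum-freeness alone gives only $\frac12$: the set $(\frac12,1]$ is sum-free of measure $\frac12$. (And $\frac12$ is the maximum: for $a\in A$ the sets $A\cap(0,a)$ and $a-(A\cap(0,a))$ are disjoint subsets of $(0,a)$, so $|A\cap(0,a)|\le\frac a2$; let $a$ tend to $\sup A$.) What $(\frac12,1]$ lacks is a small forbidden difference: it meets its translate by every $\sigma\in(0,\frac12)$. If $S$ is sum-free and $s\in S$, then $S\cap(S+s)=\emptyset$, and after rescaling the forbidden difference $s/t$ is small.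

**Theorem 4.** For every $\varepsilon>0$ there is $\delta>0$ such that if $A\subseteq(0,1]$ is measurable and sum-free, and $A\cap(A+\sigma)=\emptyset$ for some $0<\sigma<\delta$, then $|A|\le\frac13+\varepsilon$. Consequently, if $S\subseteq(0,\infty)$ is measurable and sum-free and $s\in S$, then $|S\cap(0,t]|\le(\frac13+\varepsilon)t$ for all $t>s/\delta$, where $\delta$ depends only on $\varepsilon$.

The consequence follows with $A=t^{-1}(S\cap(0,t])$ and $\sigma=s/t<\delta$: $A$ is sum-free and $A\cap(A+\sigma)=\emptyset$.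

The constant $\frac13$ in Theorem 4 cannot be lowered. Take $A=t^{-1}\bigl((0,t]\cap\bigcup_i[3i-2,3i-1)\bigr)$ and $\sigma=1/t$ with $t\to\infty$; here $1$ belongs to the sum-free union, so $A\cap(A+\sigma)=\emptyset$, and $|A|\to\frac13$.

**The argument by contradiction.** Suppose Theorem 4 fails for some $\varepsilon$. Taking $\delta=\frac1n$, and then a subsequence, we get measurable sum-free $A_n\subseteq(0,1]$ and $\sigma_n\to0^+$ with $A_n\cap(A_n+\sigma_n)=\emptyset$ and $|A_n|\to\ell>\frac13$. We shall prove $\ell\le\frac13$. The natural plan is to pass to a limit of the $A_n$.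

*Weak limits on an interval are too poor.* Take $A_n=\{x\in(0,1]:nx\bmod1\in[\frac13,\frac23)\}$, a scaled copy of the standard example. Its indicators converge weakly to the constant $a=\frac13$ on $(0,1]$, and $\iint a(u)a(v)a(u+v)\,du\,dv>0$, where $a=0$ outside $(0,1]$. The sum-freeness has been lost. It is kept if we record $nx\bmod1$ as a second coordinate: under $x\mapsto(x,nx)$ from $\mathbb R/2\mathbb Z$ to $\mathbb R/2\mathbb Z\times\mathbb R/\mathbb Z$ the image of Haar measure tends weakly to Haar measure, and the image of its restriction to $A_n$ tends to the restriction to $(0,1]\times[\frac13,\frac23)$, a set whose boundary is null. This limit set contains no $(u,t)$, $(v,t')$ together with their sum, since $t+t'\in[\frac23,\frac43)$ mod $1$. In general we do not know which extra frequencies matter, so we record all those at which $A_n$ has its largest Fourier coefficients.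

## 8. A limit of the sets $A_n$ on a compact group

**Facts used.** Let $\mathbb T$ be the unit circle, $\mathbb N_0=\{0,1,2,\dots\}$, and let $\mathbb Z^{(\mathbb N_0)}$ be the group of finitely supported integer sequences. It is the dual of $\mathbb T^{\mathbb N_0}$ via $z^r=\prod_jz_j^{r_j}$. From Pontryagin duality:

* For a subgroup $\Gamma\subseteq\mathbb Z^{(\mathbb N_0)}$, the annihilator $K=\{z:z^r=1\ \forall r\in\Gamma\}$ is a closed subgroup with dual $\hat K=\mathbb Z^{(\mathbb N_0)}/\Gamma$.
* For a closed subgroup $H\subseteq K$, $\hat H$ is $\hat K$ modulo the characters trivial on $H$.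
* A compact abelian group is connected if and only if its dual is torsion-free.

*Example.* In two coordinates let $\Gamma$ be generated by $(2,-2)$. Then $K=\{(z,w):z^2=w^2\}$ has the two components $w=z$ and $w=-z$, and the class of $(1,-1)$ is a torsion element of $\mathbb Z^2/\Gamma$.

We also use Weil's formula: for $F\in L^1(K)$, and $H\subseteq K$ closed, $\int_KF=\int_{K/H}\bigl(\int_HF(k+t)\,dm_H(t)\bigr)d(k+H)$ with Haar probabilities; the inner integral exists for almost every coset. In particular a null set of $K$ meets almost every coset of $H$ in a null set.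

**Step 1: the map that records the large coefficients.** We choose the coordinates.

Let $G=\mathbb R/2\mathbb Z$ with Haar probability $m$ (so $dm=\frac12dx$), $e_k(x)=e^{\pi ikx}$, regard $A_n\subseteq G$ through the representatives in $(0,2]$, and let $\hat A_n(k)=\int1_{A_n}e_{-k}\,dm$. Then $\sum_k|\hat A_n(k)|^2=m(A_n)\le1$. Put $k_0(n)=1$. For $j\ge1$ let $k_j(n)$ maximize $|\hat A_n(k)|$ over $k\in\mathbb Z\setminus\{k_1(n),\dots,k_{j-1}(n)\}$; a maximum exists since the coefficients are square summable. If $k\notin\{k_1(n),\dots,k_J(n)\}$, then $|\hat A_n(k)|\le|\hat A_n(k_j(n))|$ for each of the $J$ distinct frequencies $k_j(n)$, $1\le j\le J$, so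
$$|\hat A_n(k)|\le J^{-1/2}\quad\text{for }k\notin\{k_1(n),\dots,k_J(n)\}. \tag{5}$$
Let $\phi_n:G\to\mathbb T^{\mathbb N_0}$, $\phi_n(x)=(e_{k_j(n)}(x))_{j\ge0}$, a continuous homomorphism. For $r\in\mathbb Z^{(\mathbb N_0)}$ let $\kappa_r(n)=\sum_jr_jk_j(n)$, so that $\phi_n(x)^r=e_{\kappa_r(n)}(x)$.

**Step 2: the limit group $K$.** We find where the images $\phi_n(G)$ accumulate.

There are countably many $r$. By a diagonal argument pass to a subsequence so that for each $r$ either $\kappa_r(n)=0$ for all large $n$ (write $r\in\Gamma$) or $\kappa_r(n)\neq0$ for all large $n$. Since $\kappa_r$ is additive in $r$, $\Gamma$ is a subgroup. Let $K\subseteq\mathbb T^{\mathbb N_0}$ be its annihilator, written additively, with Haar probability $\mu$. Let $\epsilon_j$ be the standard basis vectors and $\chi_j\in\hat K=\mathbb Z^{(\mathbb N_0)}/\Gamma$ their classes. For each $r$,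
$$\int z^r\,d(\phi_n)_*m=1_{\kappa_r(n)=0}\longrightarrow1_{r\in\Gamma}=\int z^r\,d\mu,$$
the last equality because $z^r$ is trivial on $K$ exactly when $r\in\Gamma$. Finite combinations of the $z^r$ are uniformly dense in the continuous functions on $\mathbb T^{\mathbb N_0}$, so $(\phi_n)_*m\to\mu$ weakly.

**Step 3: the limit function $f$.** It plays the role of the indicator of a limit set.

Let $\nu_n=(\phi_n)_*(1_{A_n}m)$. By compactness pass to a subsequence with $\nu_n\to\nu$ weakly. Since $\nu_n\le(\phi_n)_*m$, testing against nonnegative continuous functions gives $\nu\le\mu$. So $\nu=f\mu$ with $f$ Borel on $K$, $0\le f\le1$. With $\hat f([r])=\int_K f z^{-r}\,d\mu$,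
$$\hat f([r])=\lim_n\int z^{-r}\,d\nu_n=\lim_n\hat A_n(\kappa_r(n)). \tag{6}$$

**Step 4: $f$ inherits sum-freeness.** We prove
$$\iint f(x)f(y)f(x+y)\,d\mu(x)\,d\mu(y)=0. \tag{7}$$

For $x,y\in A_n\subseteq(0,1]$ the real number $x+y$ lies in $(0,2]$, so if $x+y$ belonged to $A_n$ mod $2$, it would belong to $A_n$ as a real number, against sum-freeness. (This is why we use a circle of length $2$.) Hence $\iint1_{A_n}(x)1_{A_n}(y)1_{A_n}(x+y)\,dm\,dm=0$. This integral is $\int(1_{A_n}*1_{A_n})1_{A_n}\,dm$, and by Parseval it equals $\sum_k\hat A_n(k)^2\overline{\hat A_n(k)}$. So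
$$0=\sum_k\hat A_n(k)|\hat A_n(k)|^2 .$$
Fix $J$. By (5) the terms with $k\notin\{k_1(n),\dots,k_J(n)\}$ contribute at most $J^{-1/2}\sum_k|\hat A_n(k)|^2\le J^{-1/2}$ in absolute value. By (6) with $r=\epsilon_j$, the other terms converge to $\sum_{j=1}^J\hat f(\chi_j)|\hat f(\chi_j)|^2$, so this sum has absolute value at most $J^{-1/2}$.

On $K$, Parseval gives in the same way $\iint f(x)f(y)f(x+y)=\sum_{\chi\in\hat K}\hat f(\chi)|\hat f(\chi)|^2$. The $\chi_j$ with $j\ge1$ are distinct, because $k_i(n)\ne k_j(n)$ for $i\ne j$, so $\epsilon_i-\epsilon_j\notin\Gamma$. So $\chi_1,\dots,\chi_J$ contribute exactly the sum just bounded. If $\chi=[r]\notin\{\chi_1,\dots,\chi_J\}$, then $r-\epsilon_j\notin\Gamma$, so $\kappa_r(n)\ne k_j(n)$ for all $j\le J$ and large $n$; by (5) and (6), $|\hat f(\chi)|\le J^{-1/2}$. Since $\sum_\chi|\hat f(\chi)|^2=\int f^2\,d\mu\le1$, these $\chi$ contribute at most $J^{-1/2}$. Altogether the integral in (7) is at most $2J^{-1/2}$ in absolute value for every $J$, so it is $0$.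

## 9. Connected fibers and the inequality $a(u)+a(v)+a(u+v)\le1$

**Step 5: fibers over the position.** We recover the position $x$ as the coordinate $0$ and show that what remains is a connected group.

Let $p$ be the $0$-th coordinate, with values in $\mathbb T$, identified with $\mathbb R/2\mathbb Z$ by $x\mapsto e^{\pi ix}$. As $k_0(n)=1$, $p\circ\phi_n=\mathrm{id}$. Since $\kappa_{c\epsilon_0}(n)=c$, we have $c\epsilon_0\in\Gamma$ only for $c=0$; hence $\int_Kz_0^c\,d\mu=1_{c=0}$ and $p_*\mu$ is Haar measure. So $p(K)$ is closed of full measure, and $p:K\to\mathbb R/2\mathbb Z$ is onto.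

Let $H=\ker p\subseteq K$. A character of $K$ trivial on $H$ factors through $K/H\cong\mathbb T$, so it is a power of $\chi_0$, and $\hat H=\hat K/\langle\chi_0\rangle$. *This is torsion-free.* Suppose $c[r]\in\langle\chi_0\rangle$ with $c\ge1$, that is, $cr-a\epsilon_0\in\Gamma$ for some integer $a$. Then $c\,\kappa_r(n)=a$ for all large $n$. As $\kappa_r(n)$ is an integer, $\frac ac\in\mathbb Z$, $\kappa_r(n)=\frac ac$, and $r-\frac ac\epsilon_0\in\Gamma$. So $[r]\in\langle\chi_0\rangle$. Hence $H$ is connected.

Let $m_H$ be Haar probability on $H$ and put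
$$a(u)=\int_Hf(k_u+t)\,dm_H(t)\qquad\text{for any }k_u\in p^{-1}(u);$$
the choice of $k_u$ does not matter, by invariance. By Weil's formula $\int f\,d\mu=\frac12\int_0^2a(u)\,du$, and $p_*\nu=\frac12a(u)\,du$. Now $p_*\nu_n=\frac121_{A_n}du$ is supported on the closed set $[0,1]$, so its weak limit $p_*\nu$ is too, and $a=0$ a.e. on $(1,2)$. The total mass of $\nu_n$ is $\frac12|A_n|$, so in the limit
$$\ell=\int_0^1a(u)\,du. \tag{8}$$

**Step 6: $a\le\frac12$ a.e.** This is the one place where the forbidden differences $\sigma_n$ are used.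

Pass to a subsequence with $\phi_n(\sigma_n)\to h\in\mathbb T^{\mathbb N_0}$. For $r\in\Gamma$, $h^r=\lim e_{\kappa_r(n)}(\sigma_n)=\lim e_0(\sigma_n)=1$, so $h\in K$. Also $p(h)=\lim\sigma_n=0$, so $h\in H$. Since $A_n\subseteq(0,1]$ and $A_n+\sigma_n\subseteq(0,2]$ for large $n$ are disjoint, $1_{A_n}+1_{A_n+\sigma_n}\le1$ on $G$. As $\phi_n$ is a homomorphism, $(\phi_n)_*(1_{A_n+\sigma_n}m)$ is the translate of $\nu_n$ by $\phi_n(\sigma_n)$. So $\nu_n$ plus this translate is at most $(\phi_n)_*m$. Continuous functions on $\mathbb T^{\mathbb N_0}$ are uniformly continuous, so the translates converge weakly to the translate of $\nu$ by $h$, which is $f(\cdot-h)\mu$ because $h\in K$. In the limit $f(z)+f(z-h)\le1$ for $\mu$-a.e. $z$. For a.e. $u$ this holds for $m_H$-a.e. $z$ in the fiber over $u$; integrating, and using $h\in H$, gives $2a(u)\le1$.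

**Step 7: the three-term inequality.** We prove
$$a(u)+a(v)+a(u+v)\le1\quad\text{for a.e. }(u,v). \tag{9}$$

Apply Weil's formula to $K\times K$, its subgroup $H\times H$, and the function $f(x)f(y)f(x+y)\ge0$. By (7), for a.e. $(u,v)$,
$$\iint_{H\times H}f(k_u+t)f(k_v+t')f(k_u+k_v+t+t')\,dm_H(t)\,dm_H(t')=0. \tag{10}$$
For such $(u,v)$ let
$$X=\{t:f(k_u+t)>0\},\quad Y=\{t:f(k_v+t)>0\},\quad Z=\{t:f(k_u+k_v+t)>0\}.$$
As $f\le1$ and $k_u+k_v\in p^{-1}(u+v)$, these have measures at least $a(u)$, $a(v)$, $a(u+v)$. If one of them is null, the corresponding $a$-value is $0$, and the other two are at most $\frac12$ each for a.e. $(u,v)$ by Step 6, so (9) holds. Otherwise (10) says that $1_X(t)1_Y(t')1_Z(t+t')=0$ a.e., that is, $\int_Z1_X*1_Y\,dm_H=0$. So $Z$ is, up to a null set, disjoint from $\{1_X*1_Y>0\}$, and Lemma 3 on the connected group $H$ gives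
$$0<m_H(Z)\le1-\min(1,m_H(X)+m_H(Y)).$$
Since the left side is positive, the minimum is $m_H(X)+m_H(Y)$, and $m_H(X)+m_H(Y)+m_H(Z)\le1$. This implies (9).

*Remark.* Step 6 cannot be dropped. For the function $a=1_{(1/2,1]}$, which belongs to the sum-free set $(\frac12,1]$, we have $a(u)+a(v)+a(u+v)=2$ for $u,v\in(\frac12,1)$; there the set $Z$ is null.

## 10. Integrating the three-term inequality along two families of lines

**Step 8: $\int_0^1a\le\frac13$.** We want to average (9) so that the three arguments together cover $(0,1)$ in a balanced way. We let $u=x$ run over $(0,\frac13)$, and place $v$ and $u+v$ symmetrically about a center $c$.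

Let $c\in\{\frac12,\frac56\}$. The map $(x,\theta)\mapsto(u,v)=(x,\,c-\frac x2+\theta)$ is affine and invertible, so it pulls null sets back to null sets; also $u+v=c+\frac x2+\theta$. By Fubini, for a.e. small $\theta<0$, (9) gives for a.e. $x\in(0,\frac13)$
$$a(x)+a\bigl(c-\tfrac x2+\theta\bigr)+a\bigl(c+\tfrac x2+\theta\bigr)\le1,$$
with all arguments in $(0,1)$. (Here $c\pm\frac x2$ ranges over $(c-\frac16,c+\frac16)\subseteq(\frac13,1)$, and $\theta$ is negative and small.) Integrate over $x\in(0,\frac13)$. The second argument runs through $(c-\frac16+\theta,c+\theta)$ at speed $\frac12$, and the third through $(c+\theta,c+\frac16+\theta)$ at speed $\frac12$, so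
$$\int_0^{1/3}a+2\int_{c-1/6+\theta}^{c+1/6+\theta}a\le\frac13 .$$
Let $\theta\to0$ through admissible values; the integral of the bounded function $a$ depends continuously on its endpoints. For $c=\frac12$ and $c=\frac56$ this yields
$$\int_0^{1/3}a+2\int_{1/3}^{2/3}a\le\frac13,\qquad\int_0^{1/3}a+2\int_{2/3}^1a\le\frac13 .$$
Half the sum of the two inequalities is
$$\int_0^1a(u)\,du\le\frac13 .$$
By (8), $\ell\le\frac13$, which contradicts $\ell>\frac13$. This proves Theorem 4. $\blacksquare$
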